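# $F_\sigma$-ideals with prescribed web number, and the conjecture of Louveau and Veličković

## 1. Ideals, sun sets, web sets and Tukey reductions

Throughout, $X$ is a countable set, usually $\omega$, $\omega\times\omega$ or the set $2^{<\omega}$ of finite $0$-$1$ sequences.

**Definition (ideal).** An ideal on $X$ is a family $\mathcal J\subseteq\mathcal P(X)$ that is closed under subsets and finite unions, contains all finite subsets of $X$, and does not contain $X$. (So $X$ is infinite.) We view $\mathcal J$ as a subset of the Cantor space $2^X$. It is an $F_\sigma$-ideal if it is a countable union of closed subsets of $2^X$.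

Four examples will accompany us.

- $\mathrm{Fin}$, the finite subsets of $\omega$. It is countable, hence $F_\sigma$.
- $\emptyset\times\mathrm{Fin}=\{A\subseteq\omega\times\omega: A\cap(\{n\}\times\omega)\text{ is finite for every }n\in\omega\}$. A typical member is the region $\{(n,k):k\le h(n)\}$ below the graph of a function $h\in\omega^\omega$.
- The branch ideal $\mathrm{Br}$ on $2^{<\omega}$. For $x\in2^\omega$ write $y_x=\{x{\restriction}n:n\in\omega\}$ for the branch of $x$. Let $\mathrm{Br}$ consist of all $s\subseteq2^{<\omega}$ covered by finitely many branches. It does not contain $2^{<\omega}$, because $k$ branches cover at most $k$ of the $2^n$ nodes of level $n$. It is $F_\sigma$: for fixed $k$ the set of all $s$ covered by $k$ branches is the projection of the compact set $\{(s,x_1,\dots,x_k):s\subseteq y_{x_1}\cup\dots\cup y_{x_k}\}$.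
- The ideal $\mathcal C$ on $2^{<\omega}$ of all $s$ contained in some $S\subseteq2^{<\omega}$ that is closed under initial segments and has only countably many infinite branches. It is an ideal: if an infinite branch $y_x$ is contained in $S\cup S'$, then one of $S,S'$ contains infinitely many $x{\restriction}n$, hence all of them; so the branches of $S\cup S'$ are those of $S$ together with those of $S'$. And $2^{<\omega}\notin\mathcal C$, since $2^\omega$ is uncountable.

**Definition (bounded, sun, web).** Let $\mathcal J$ be an ideal.

- $\mathcal B\subseteq\mathcal J$ is bounded if some $I\in\mathcal J$ contains every $B\in\mathcal B$; equivalently, $\bigcup\mathcal B\in\mathcal J$.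
- $\mathcal S\subseteq\mathcal J$ is a sun set (strongly unbounded) if no infinite subset of $\mathcal S$ is bounded.
- $\mathcal W\subseteq\mathcal J$ is a web set (weakly bounded) if every infinite subset of $\mathcal W$ contains an infinite bounded subset.

*Examples.* In $\mathrm{Fin}$, an infinite set of finite sets has an infinite union, so $\mathrm{Fin}$ itself is a sun set, and its web sets are exactly its finite subsets. In $\mathrm{Br}$ the family $\{y_x:x\in2^\omega\}$ is a sun set: given infinitely many different branches and any $k$, some level meets more than $k$ of them in different nodes, so their union is not covered by $k$ branches.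

In $\mathcal C$ the same family $\{y_x:x\in2^\omega\}$ is a web set, although it is unbounded. Indeed, from infinitely many points of $2^\omega$ choose distinct $x_k$ converging to some $x$, and thin out so that $x_k{\restriction}k=x{\restriction}k$. Put $S=y_x\cup\bigcup_ky_{x_k}$. If $y_z\subseteq S$ and $z\ne x$, say $z{\restriction}n_0\neq x{\restriction}n_0$, then each $z{\restriction}n$ with $n\ge n_0$ lies on some $y_{x_k}$ with $k<n_0$. One $k$ serves infinitely many $n$, so $z=x_k$. Hence $S$ has countably many branches, and $S\in\mathcal C$ bounds $\{y_{x_k}:k\in\omega\}$.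

So one and the same family of branches can be a sun set or a web set, depending on how many unions of convergent sequences of branches the ideal contains.

**Definition (weakly bounded number).**
$$\mathrm{web}(\mathcal J)=\min\Big\{|\mathcal X|:\mathcal X\subseteq\mathcal P(\mathcal J),\ \text{every }\mathcal W\in\mathcal X\text{ is a web set, and }\bigcup\mathcal X=\mathcal J\Big\}.$$

*Example.* $\mathrm{web}(\mathrm{Fin})=\omega$: the web sets are finite and $\mathrm{Fin}$ is countably infinite.

**Definition (Tukey reduction).** For ideals ordered by inclusion, $\mathcal I\le_T\mathcal J$ means that there is $f:\mathcal I\to\mathcal J$ sending unbounded subsets of $\mathcal I$ to unbounded subsets of $\mathcal J$. Equivalently, there is $g:\mathcal J\to\mathcal I$ sending cofinal sets to cofinal sets. We use the first form also when $\mathcal I$ is replaced by $[\kappa]^{<\omega}$, the finite subsets of a cardinal $\kappa$ ordered by inclusion.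

*Example.* $\mathrm{Fin}\le_T\mathcal J$ for every ideal $\mathcal J$. Enumerate $X=\{e_0,e_1,\dots\}$ and put $f(A)=\{e_j:j\le\max A\}$, with $f(\emptyset)=\emptyset$. An unbounded $\mathcal A\subseteq\mathrm{Fin}$ has members with arbitrarily large maxima, so $\bigcup f[\mathcal A]=X\notin\mathcal J$.

**Cardinals and definability.** $\mathrm{cof}(\mathcal J)$ is the least size of a cofinal subset of $\mathcal J$. The cardinal $\mathfrak d$ is the least size of a family in $\omega^\omega$ that dominates every function; $\omega_1\le\mathfrak d\le2^{\aleph_0}$. A set $A\subseteq2^\omega$ is analytic if it is the projection of a closed subset of $2^\omega\times\omega^\omega$, coanalytic if its complement is analytic, and $\Sigma^1_2$ if it is the projection of a coanalytic subset of $2^\omega\times2^\omega$ (using $\omega^\omega$ as second factor gives the same sets, since $\omega^\omega$ is homeomorphic to a $G_\delta$ subset of $2^\omega$). These are the boldface classes. We write $\Sigma^1_2(a)$ for the lightface class with parameter $a\in2^\omega$. For example, Borel sets are coanalytic, the set of codes of well-orders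 of $\omega$ is coanalytic, and, by a theorem of Gödel, the set $2^\omega\cap L[a]$ of reals constructible from $a$ is $\Sigma^1_2(a)$.

We may use three facts.

1. **Fact 1.** $\omega\le\mathrm{web}(\mathcal J)\le\mathrm{cof}(\mathcal J)$.
2. **Fact 2.** $\mathrm{web}(\emptyset\times\mathrm{Fin})=\mathfrak d$.
3. **Fact 3.** For every $F_\sigma$-ideal $\mathcal J$: $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ if and only if $\mathrm{web}(\mathcal J)\ge\mathfrak d$.

Fact 1 is proved in Section 3. Fact 2 shows why $\mathfrak d$ is the relevant number; the proofs below use only Facts 1 and 3.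

## 2. Can the web number lie strictly between $\omega$ and $\mathfrak d$?

The source of the problem is "The Bounded Topology" (http://computo.fismat.umich.mx/~fhernandez/Papers/tau_bd.pdf).

**Conjecture (Louveau and Veličković).** Let $\mathcal J$ be an $F_\sigma$-ideal. Then $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ if and only if $\mathrm{web}(\mathcal J)>\omega$.

The task is to prove or disprove it. One direction is a ZFC theorem: if $\emptyset\times\mathrm{Fin}\le_T\mathcal J$, then $\mathrm{web}(\mathcal J)\ge\mathfrak d>\omega$ by Fact 3. Again by Fact 3, the other direction says: no $F_\sigma$-ideal satisfies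
$$\omega<\mathrm{web}(\mathcal J)<\mathfrak d .$$
If $\mathfrak d=\omega_1$ there is no room for such a web number. If $\mathfrak d>\omega_1$ we look for an $F_\sigma$-ideal with web number $\omega_1$. The answer is that ZFC does not decide the conjecture. The results are these.

**Theorem 1 (ZFC).** For every coanalytic $T\subseteq2^\omega$ there is an $F_\sigma$-ideal $\mathcal J_T$ on $2^{<\omega}$ such that $\{y_x:x\in T\}$ is a sun set in $\mathcal J_T$, and
$$\mathrm{web}(\mathcal J_T)=\max(\omega,|T|).$$

**Theorem 2.** (a) If $\mathfrak d=\omega_1$, the conjecture holds. (b) If $\mathfrak d>\omega_1$ and $\omega_1^{L[a]}=\omega_1$ for some $a\in2^\omega$, the conjecture fails: there is an $F_\sigma$-ideal $\mathcal J$ with $\mathrm{web}(\mathcal J)=\omega_1<\mathfrak d$, so $\emptyset\times\mathrm{Fin}\not\le_T\mathcal J$. (c) Hence, if ZFC is consistent, the conjecture is independent of ZFC.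

**Theorem 3 (ZFC).**

1. For every infinite (boldface) $\Sigma^1_2$ set $D\subseteq2^\omega$ there is an $F_\sigma$-ideal with web number $|D|$.
2. For coanalytic $T$: $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T\iff|T|\ge\mathfrak d$. For uncountable $\kappa$: $[\kappa]^{<\omega}\le_T\mathcal J_T\iff\kappa\le|T|$.
3. The conjecture holds for all ideals $\mathcal J_T$ ($T$ coanalytic) if and only if $\mathfrak d=\omega_1$ or $\omega_1^{L[a]}<\omega_1$ for all $a\in2^\omega$. In particular the full conjecture implies "$\mathfrak d=\omega_1$ or $\forall a\,(\omega_1^{L[a]}<\omega_1)$".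

These theorems do not settle whether the full conjecture follows from $\forall a\,(\omega_1^{L[a]}<\omega_1)$ when $\mathfrak d>\omega_1$.

## 3. Sun sets bound the web number from below

**Lemma 4.** A web set contains only finitely many elements of a sun set. If $\mathcal J$ contains a sun set $\mathcal S$ and $\kappa$ is an infinite cardinal such that $\mathcal J$ is covered by $\kappa$ web sets, then $|\mathcal S|\le\kappa$.

*Proof.* If $\mathcal W\cap\mathcal S$ were infinite, the web property would give an infinite bounded subset of it, contradicting that $\mathcal S$ is a sun set. So $\mathcal S$ is covered by $\kappa$ finite sets, and $|\mathcal S|\le\kappa\cdot\omega=\kappa$. $\square$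

*Proof of Fact 1.* Enumerate $X=\{e_0,e_1,\dots\}$. The sets $\{e_j:j\le n\}$, $n\in\omega$, form an infinite sun set, since infinitely many of them have union $X$. By Lemma 4 each web set contains finitely many of them, so finitely many web sets cannot cover $\mathcal J$. For the upper bound, let $\mathcal D\subseteq\mathcal J$ be cofinal. Each $\mathcal P(I)$, $I\in\mathcal D$, is bounded, hence a web set, and $\mathcal J=\bigcup_{I\in\mathcal D}\mathcal P(I)$. $\square$

Now $\mathrm{Br}$: its sun set $\{y_x:x\in2^\omega\}$ has size $2^{\aleph_0}$, and the finite unions of branches are cofinal, so $\mathrm{web}(\mathrm{Br})=2^{\aleph_0}\ge\mathfrak d$. Like $\mathrm{Fin}$, whose web number is $\omega$, it obeys the conjecture. A counterexample needs a web number in between.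

## 4. Two obstructions to making exactly the branches through $T$ a sun set

Suppose $T\subseteq2^\omega$ has size $\omega_1<\mathfrak d$. We want an $F_\sigma$-ideal of web number $|T|$ in which $\{y_x:x\in T\}$ is a sun set.

**The ideal generated by the branches through $T$.** The obvious candidate is the ideal $\mathcal G$ generated by the finite sets and the $y_x$, $x\in T$. For uncountable $T$ its web number is right: $\mathrm{cof}(\mathcal G)\le|T|$, and $\{y_x:x\in T\}$ is a sun set because $\mathcal G\subseteq\mathrm{Br}$. But it is not $F_\sigma$. Different branches have finite intersection, so $y_x\in\mathcal G$ iff $x\in T$. The map $x\mapsto y_x$ is continuous, so if $\mathcal G$ were $F_\sigma$, then $T=\{x:y_x\in\mathcal G\}$ would be $F_\sigma$. An uncountable $F_\sigma$ set contains a perfect set and so has size $2^{\aleph_0}\ge\mathfrak d$. This contradicts $|T|<\mathfrak d$.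

So the ideal must also contain branches $y_x$ with $x\notin T$, and these must not increase the web number. The ideal $\mathcal C$ suggests how: let sequences outside $T$ that converge be bounded.

**Adding all convergent sequences outside $T$.** This asks for too much. Let $T$ be coanalytic and uncountable without a perfect subset; the second condition is automatic if $|T|<\mathfrak d$. Suppose an $F_\sigma$-ideal $\mathcal J$ contains $y_z\cup\bigcup_iy_{x_i}$ whenever $z\in2^\omega$, $x_i\notin T$ and $x_i{\restriction}i=z{\restriction}i$ for all $i$. We check that $\{y_x:x\in T\}$ is then not a sun set in $\mathcal J$.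

First, $T$ is meager: it has the Baire property, and if it were nonmeager it would contain a dense $G_\delta$ subset of some nonempty open set, hence a perfect set. As $T$ is uncountable, some $z\in T$ is an accumulation point of $T$; choose distinct $z_i\in T$ with $z_i{\restriction}i=z{\restriction}i$. Let $N_i=\{x:x{\restriction}i=z{\restriction}i\}$ and consider
$$\Phi:\prod_iN_i\to2^{2^{<\omega}},\qquad\Phi((x_i)_i)=y_z\cup\bigcup_iy_{x_i}.$$
On level $n$ only the $x_i$ with $i<n$ can contribute nodes different from $z{\restriction}n$, so $\Phi$ is continuous and $\Phi^{-1}[\mathcal J]$ is $F_\sigma$. It contains $\prod_i(N_i\setminus T)$, which is comeager. By the Baire category theorem one of the countably many closed sets forming $\Phi^{-1}[\mathcal J]$ has nonempty interior, so it contains a set $U_0\times\dots\times U_{l-1}\times\prod_{i\ge l}N_i$ with nonempty open $U_i\subseteq N_i$. Choosing $x_i=z_i$ for $i\ge l$ we get $\bigcup_{i\ge l}y_{z_i}\in\mathcal J$. So infinitely many branches through $T$ are bounded.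

What goes wrong is that "$x_i\notin T$" is not a closed condition: limits of permitted sequences are sequences inside $T$. There is slack, though. A web set needs bounds only for some infinite subset, so we may admit only very thin sequences.

## 5. Splitting levels that bound the certificates

Since $2^\omega\setminus T$ is analytic, "$x\notin T$" has a certificate: a $c\in\omega^\omega$ with $(x,c)$ in a fixed closed set $F$. Having a certificate below a given function $b\in\omega^\omega$ is a closed condition on $x$. The trouble comes from $b$: in a limit the bounds may tend to infinity, and then the limit point may lie in $T$.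

Consider a sequence $x_i\to x$ with $x_i\notin T$, and let $b_i\in\omega^\omega$ bound a certificate for $x_i$. Let $\delta(i)$ be a level up to which $x_i$ agrees with $x$. By passing to a subsequence we can make $\delta$ grow so fast that
$$b_i(j)\le\delta(i+1+j)\qquad\text{for all }i,j.$$
This is possible because $b_i$ is known before the later levels $\delta(i+1),\delta(i+2),\dots$ are chosen. So we admit only those sequences for which the tail of $\delta$ after $i$ bounds a certificate for $x_i$, and we let $\delta$ take the value $\infty$, so that limits exist. If in a limit the bound for some $x_i$ is lost, the tail of $\delta$ after $i$ takes the value $\infty$, and then it is $\infty$ from some index on. But $\delta(i')=\infty$ means that $x_{i'}$ agrees with $x$ on all levels. So the limit consists of finitely many branches only, and it can contain only finitely many branches through $T$.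

Two complications remain. To cover the whole ideal by web sets we must be able to bound sequences of the new sets too, then sequences of the sets so obtained, and so on; hence a hierarchy $P_0,P_1,P_2,\dots$. And the sets in such a sequence may contain some branches through $T$. That does no harm if these branches lie in the limit set $S$ already, so certificates will be required only for branches outside $S$.

## 6. The closed relation $E$ of bounds for certificates

**Notation.** Let $\omega+1=\omega\cup\{\infty\}$ have the order topology; it is compact and the points of $\omega$ are isolated. Let $B$ be the set of nondecreasing $b\in(\omega+1)^\omega$, ordered pointwise. It is a closed subset of $(\omega+1)^\omega$, hence compact and metrizable. Let $\bar\infty\in B$ be constantly $\infty$. For $d\in\omega$ put $b^{[d]}(j)=b(d+j)$; the map $b\mapsto b^{[d]}$ is continuous and monotone. We call $b\in B\cap\omega^\omega$ finite-valued.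

Let $\mathrm{Tr}$ be the compact set of all $S\subseteq2^{<\omega}$ closed under initial segments. In $\mathrm{Tr}$, $S_k\to S$ means that for every $n$, eventually $S_k\cap2^n=S\cap2^n$. Put $[S]=\{x\in2^\omega:y_x\subseteq S\}$. For finitely many $S_1,\dots,S_k\in\mathrm{Tr}$,
$$[S_1\cup\dots\cup S_k]=[S_1]\cup\dots\cup[S_k],\tag{6.1}$$
since if $y_x\subseteq S_1\cup\dots\cup S_k$, some $S_j$ contains infinitely many $x{\restriction}n$, hence all of them.

Fix a coanalytic $T$ and a closed $F\subseteq2^\omega\times\omega^\omega$ with projection $2^\omega\setminus T$.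

**Definition.** For $n\ge1$ let
$$R_n=\{(x{\restriction}n,t):t\in\omega^n,\ (x,c)\in F\text{ and }c{\restriction}n\le t\text{ for some }c\in\omega^\omega\},$$
where $x$ ranges over $2^\omega$, and let
$$E=\{(x,b)\in2^\omega\times B:\ \forall n\ge1\ \big(b(n-1)<\infty\Rightarrow(x{\restriction}n,b{\restriction}n)\in R_n\big)\}.$$

*Example.* Let $T=\{\bar0\}$, where $\bar0$ is the constant sequence, and $F=\{(x,c):x(c(0))=1\}$. Then $(u,t)\in R_n$ iff $t(0)\ge n$ or $u(k)=1$ for some $k\le t(0)$, $k<n$. So $(x,b)\in E$ fails exactly when $b(0)<\infty$, there is no $k\le b(0)$ with $x(k)=1$, and $b(n-1)<\infty$ for some $n>b(0)$. That is, $(x,b)\in E$ iff $b(0)=\infty$, or $x(k)=1$ for some $k\le b(0)$, or $b(b(0))=\infty$. For finite-valued $b$ only the middle case remains: $b(0)$ bounds the position of a $1$ in $x$. The points $x_k=0^k1\bar0$ with constant bounds $b_k=(k,k,\dots)$ converge in $E$ to $(\bar0,\bar\infty)$: the limit is in $T$, and the bound is lost.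

**Lemma 5.** (i) $E$ is closed. (ii) If $(x,b)\in E$ and $b\le b'\in B$, then $(x,b')\in E$; and $(x,\bar\infty)\in E$ for all $x$. (iii) $x\notin T$ if and only if $(x,b)\in E$ for some $b\in B\cap\omega^\omega$.

*Proof.* (i) Let $(x_k,b_k)\in E$ converge to $(x,b)$ and let $b(n-1)<\infty$. As $b$ is nondecreasing, $b(0),\dots,b(n-1)$ are finite, hence isolated points, so eventually $b_k{\restriction}n=b{\restriction}n$ and $x_k{\restriction}n=x{\restriction}n$. For such $k$, $b_k(n-1)<\infty$, so $(x{\restriction}n,b{\restriction}n)=(x_k{\restriction}n,b_k{\restriction}n)\in R_n$.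

(ii) If $b'(n-1)<\infty$, then $b(n-1)<\infty$, so $(x{\restriction}n,b{\restriction}n)\in R_n$. The definition of $R_n$ is upward closed in $t$, so $(x{\restriction}n,b'{\restriction}n)\in R_n$. For $\bar\infty$ there is nothing to check.

(iii) Let $x\notin T$, say $(x,c)\in F$. Put $b(j)=\max_{i\le j}c(i)$. Then $b\in B\cap\omega^\omega$ and $c\le b$, so $(x{\restriction}n,b{\restriction}n)\in R_n$ for all $n$. Conversely let $(x,b)\in E$ with $b$ finite-valued. For each $n\ge1$ there is $(x_n,c_n)\in F$ with $x_n{\restriction}n=x{\restriction}n$ and $c_n{\restriction}n\le b{\restriction}n$. For each $j$ we have $c_n(j)\le b(j)$ for all $n>j$, so a subsequence of $(c_n)$ converges to some $c\in\omega^\omega$. Since $x_n\to x$ and $F$ is closed, $(x,c)\in F$, and $x\notin T$. $\square$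

## 7. The compact spaces $P_m$ and the ideal $\mathcal J_T$

We define by recursion on $m$ a compact metrizable space $P_m$; a continuous map $p\mapsto S_p$ from $P_m$ to $\mathrm{Tr}$; for $p\in P_m$ a set $\Lambda(p)\subseteq2^\omega$, which will turn out to be $[S_p]$; and sets $E(p,S)\subseteq B$ for $p\in P_m$, $S\in\mathrm{Tr}$. Read "$b\in E(p,S)$" as: $b$ bounds certificates showing that the branches in $\Lambda(p)\setminus[S]$ avoid $T$, with the reservation that an infinite value of $b$ cancels the guarantee.

**Level $0$.** $P_0=2^\omega$, $S_x=y_x$, $\Lambda(x)=\{x\}$, and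
$$E(x,S)=\begin{cases}B&\text{if }x\in[S],\\ \{b\in B:(x,b)\in E\}&\text{if }x\notin[S].\end{cases}$$

**Level $m+1$.** $P_{m+1}$ is the set of all $p=(q,(q_i)_{i\in\omega},\delta)\in P_m\times P_m^\omega\times B$ such that for all $i\in\omega$:

- (C1) $\delta(i)<\delta(i+1)$ or $\delta(i)=\infty$;
- (C2) $S_{q_i}\cap2^n\subseteq S_q$ for all $n\in\omega$ with $n\le\delta(i)$;
- (C3) $\delta^{[i+1]}\in E(q_i,S_q)$.

From (C1) we get $\delta(i)\ge i$. Put
$$S_p=S_q\cup\bigcup_iS_{q_i},\qquad\Lambda(p)=\Lambda(q)\cup\bigcup\{\Lambda(q_i):\delta(i)<\infty\},$$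
$$E(p,S)=\{b\in E(q,S):\ b^{[\delta(i)]}\in E(q_i,S)\text{ for all }i\text{ with }\delta(i)<\infty\}.$$

Condition (C2) says that $S_{q_i}$ leaves the limit tree $S_q$ only above level $\delta(i)$; if $\delta(i)=\infty$ then $S_{q_i}\subseteq S_q$. Condition (C3) is the inequality of Section 5: the later splitting levels bound the certificates of $q_i$. The shift by $\delta(i)$ in $E(p,S)$ makes the $i$-th piece impose no constraint on $b$ before coordinate $\delta(i)$, so that only finitely many pieces act on each coordinate.

*Example.* Let $T=\{\bar0\}$ with $F$ as in Section 6, $q=\bar0$, $q_i=0^{d_i}1\bar0$ with $d_0<d_1<\cdots$, and let $\delta$ be finite-valued and strictly increasing. (C2) says that $q_i$ agrees with $\bar0$ up to level $\delta(i)$, that is, $\delta(i)\le d_i$. As $q_i\notin[y_{\bar0}]=\{\bar0\}$ and $\delta^{[i+1]}$ is finite-valued, (C3) says that $q_i$ has a $1$ at a position $\le\delta(i+1)$, that is, $d_i\le\delta(i+1)$. So $\delta(i)=d_i$ gives an element of $P_1$. For a different kind of element, and any $T$, take $u,v\in2^\omega$ with $u(0)=v(0)$, and put $q=u$, $q_0=v$, $q_i=u$ for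 $i\ge1$, $\delta=(1,\infty,\infty,\dots)$. All conditions hold, since every $\delta^{[i+1]}$ is $\bar\infty$. Here $S_p=y_u\cup y_v$: finitely many branches, with no restriction concerning $T$.

**Lemma 6.** For every $m$: $P_m$ is compact metrizable; $p\mapsto S_p$ is continuous on $P_m$; each $E(p,S)$ is upward closed and contains $\bar\infty$; and $\{(p,S,b):b\in E(p,S)\}$ is closed in $P_m\times\mathrm{Tr}\times B$.

*Proof.* Induction on $m$; the recursion proceeds alongside it.

**Step 1: level $0$.** The purpose is to start the induction; only closedness of the last relation needs an argument. The set $y_x\cap2^n=\{x{\restriction}n\}$ depends only on $x{\restriction}n$, so $x\mapsto y_x$ is continuous. Upward closure and $\bar\infty\in E(x,S)$ follow from Lemma 5(ii). Let $(x_k,S_k,b_k)\to(x,S,b)$ with $b_k\in E(x_k,S_k)$. If $x\in[S]$, then $b\in B=E(x,S)$. If $x\notin[S]$, some $x{\restriction}e\notin S$. Eventually $x_k{\restriction}e=x{\restriction}e\notin S_k$, so $x_k\notin[S_k]$ and $(x_k,b_k)\in E$. As $E$ is closed, $(x,b)\in E$, that is, $b\in E(x,S)$.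

**Step 2: $P_{m+1}$ is compact.** We show that (C1)–(C3) are closed conditions in the compact metrizable space $P_m\times P_m^\omega\times B$. Let $p_k=(q^k,(q_i^k)_i,\delta_k)$ satisfy them and converge to $(q,(q_i)_i,\delta)$; fix $i$. For (C1), suppose $\delta(i)<\infty$. Eventually $\delta_k(i)=\delta(i)<\infty$, so $\delta_k(i+1)\ge\delta(i)+1$, and in the limit $\delta(i+1)\ge\delta(i)+1$. For (C2), let $n\in\omega$, $n\le\delta(i)$. The set $\{v\in\omega+1:v\ge n\}$ is open, so eventually $n\le\delta_k(i)$ and $S_{q_i^k}\cap2^n\subseteq S_{q^k}$. By continuity on $P_m$, the $n$-th levels of $S_{q_i^k}$ and $S_{q^k}$ are eventually those of $S_{q_i}$ and $S_q$. For (C3), $(q_i^k,S_{q^k},\delta_k^{[i+1]})\to(q_i,S_q,\delta^{[i+1]})$, and the relation for $P_m$ is closed.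

**Step 3: $p\mapsto S_p$ is continuous on $P_{m+1}$.** We show that each level depends on finitely many coordinates. If $i\ge n$ then $n\le i\le\delta(i)$, so $S_{q_i}\cap2^n\subseteq S_q$ by (C2). Hence
$$S_p\cap2^n=(S_q\cap2^n)\cup\bigcup_{i<n}(S_{q_i}\cap2^n),$$
which depends continuously on $p$.

**Step 4: the sets $E(p,S)$ for $p\in P_{m+1}$.** Shifts are monotone and $\bar\infty^{[d]}=\bar\infty$, so upward closure and $\bar\infty\in E(p,S)$ carry over from $P_m$. For closedness let $(p_k,S_k,b_k)\to(p,S,b)$ with $b_k\in E(p_k,S_k)$ and $p_k$, $p$ written as in Step 2. From $b_k\in E(q^k,S_k)$ we get $b\in E(q,S)$. If $\delta(i)<\infty$, then eventually $\delta_k(i)=\delta(i)$, so $b_k^{[\delta(i)]}\in E(q_i^k,S_k)$, and in the limit $b^{[\delta(i)]}\in E(q_i,S)$. $\square$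

**Definition.** $\mathcal J_T$ is the family of all $s\subseteq2^{<\omega}$ contained in some $S_{p_1}\cup\dots\cup S_{p_k}$ with $k\ge1$ and $p_j\in P_{m_j}$.

## 8. The branches of $S_p$ and their trace on $T$

**Lemma 7.** $[S_p]=\Lambda(p)$ for all $p\in P_m$. In particular $[S_p]$ is countable.

*Proof.* The purpose is to show that passing to the union creates no new branches. Induction on $m$; for $m=0$ both sets are $\{x\}$. Let $p=(q,(q_i),\delta)\in P_{m+1}$. By induction $\Lambda(q)=[S_q]\subseteq[S_p]$ and $\Lambda(q_i)=[S_{q_i}]\subseteq[S_p]$, so $\Lambda(p)\subseteq[S_p]$. Conversely let $x\in[S_p]$. If $x\in[S_q]$, then $x\in\Lambda(q)$. Otherwise $x{\restriction}n_0\notin S_q$ for some $n_0$, and then $x{\restriction}n\notin S_q$ for all $n\ge n_0$. For each $n\ge n_0$ there is $i$ with $x{\restriction}n\in S_{q_i}$. Then $x{\restriction}n_0\in S_{q_i}\setminus S_q$, so $n_0\le\delta(i)$ is impossible by (C2), and $i\le\delta(i)<n_0$. Only finitely many $i$ are possible, so a single $i$ works for infinitely many $n$. Hence $x\in[S_{q_i}]=\Lambda(q_i)$ with $\delta(i)<\infty$, so $x\in\Lambda(p)$.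 Countability follows from the definition of $\Lambda$ by induction. $\square$

**Lemma 8.** For $p\in P_m$ and $S\in\mathrm{Tr}$:
$$E(p,S)\cap\omega^\omega\neq\emptyset\iff(\Lambda(p)\setminus[S])\cap T=\emptyset.$$

*Proof.* The purpose is to show that finite-valued bounds mean what they should. Induction on $m$. Let $m=0$. If $x\in[S]$, both sides hold. If $x\notin[S]$, the left side says that $(x,b)\in E$ for some finite-valued $b$, the right side says $x\notin T$, and Lemma 5(iii) applies. Now let $p=(q,(q_i),\delta)\in P_{m+1}$.

($\Rightarrow$) Let $b\in E(p,S)\cap\omega^\omega$. Then $b\in E(q,S)\cap\omega^\omega$, and $b^{[\delta(i)]}\in E(q_i,S)\cap\omega^\omega$ whenever $\delta(i)<\infty$. By induction $\Lambda(q)\setminus[S]$ and these $\Lambda(q_i)\setminus[S]$ are disjoint from $T$, hence so is $\Lambda(p)\setminus[S]$.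

($\Leftarrow$) By induction there are $b_*\in E(q,S)\cap\omega^\omega$ and $b_i\in E(q_i,S)\cap\omega^\omega$ for all $i$ with $\delta(i)<\infty$. Put
$$b(j)=\max\big(\{b_*(j)\}\cup\{b_i(j-\delta(i)):\delta(i)\le j\}\big).$$
If $\delta(i)\le j$ then $i\le j$, so this is the maximum of a finite set of natural numbers. When $j$ increases, each entry does not decrease and entries are only added, so $b$ is nondecreasing. Moreover $b\ge b_*$, and $b^{[\delta(i)]}(j)=b(\delta(i)+j)\ge b_i(j)$. By upward closure $b\in E(q,S)$ and $b^{[\delta(i)]}\in E(q_i,S)$, so $b\in E(p,S)\cap\omega^\omega$. $\square$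

**Lemma 9.** $[S_p]\cap T$ is finite for every $p\in P_m$.

*Proof.* This is where the dichotomy of Section 5 enters. Induction on $m$; clear for $m=0$. Let $p=(q,(q_i),\delta)\in P_{m+1}$.

If some $\delta(i)=\infty$, then $\delta(i')=\infty$ for all $i'\ge i$, so only finitely many $\delta(i)$ are finite. Then $[S_p]=\Lambda(p)$ is a finite union of $\Lambda(q)=[S_q]$ and some sets $\Lambda(q_i)=[S_{q_i}]$, each meeting $T$ in a finite set by induction.

If all $\delta(i)$ are finite, then by (C3) $\delta^{[i+1]}\in E(q_i,S_q)\cap\omega^\omega$ for every $i$. By Lemma 8, $(\Lambda(q_i)\setminus[S_q])\cap T=\emptyset$ for every $i$. So $[S_p]\cap T=\Lambda(p)\cap T\subseteq[S_q]\cap T$, which is finite by induction. $\square$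

## 9. Sequences with the same trace on $T$ have bounded subsequences

For $m\in\omega$ and finite $a\subseteq T$ let
$$W_{m,a}=\{s:\ \exists p\in P_m\ (s\subseteq S_p\text{ and }[S_p]\cap T=a)\}\subseteq\mathcal J_T.$$

**Lemma 10.** Every sequence $(s_k)_{k\in\omega}$ in $W_{m,a}$ has a subsequence whose union lies in $\mathcal J_T$.

*Proof.* Let $s_k\subseteq S_{p_k}$ with $p_k\in P_m$ and $[S_{p_k}]\cap T=a$.

**Step 1: find the limit tree.** By compactness of $P_m$ we pass to a subsequence and assume $p_k\to p\in P_m$; then $S_{p_k}\to S_p$. If $x\in a$, then $y_x\subseteq S_{p_k}$ for all $k$, so $y_x\subseteq S_p$. Thus $a\subseteq[S_p]$.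

**Step 2: find finite-valued bounds.** Branches of $S_{p_k}$ through $T$ are harmless because they lie in $[S_p]$. By Lemma 7,
$$(\Lambda(p_k)\setminus[S_p])\cap T=([S_{p_k}]\cap T)\setminus[S_p]=a\setminus[S_p]=\emptyset.$$
By Lemma 8 we can choose $b_k\in E(p_k,S_p)\cap\omega^\omega$ for every $k$.

**Step 3: thin out.** We choose splitting levels that outgrow all bounds chosen earlier. Recursively on $i$:

- choose $\delta(i)\in\omega$ with $\delta(i)>\delta(i-1)$ if $i>0$, and $\delta(i)\ge b_{k_h}(i-h-1)$ for all $h<i$;
- then choose $k_i$, with $k_i>k_{i-1}$ if $i>0$, such that $S_{p_{k_i}}\cap2^n=S_p\cap2^n$ for all $n\le\delta(i)$.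

The first choice is possible because there are finitely many requirements, the second because $S_{p_k}\to S_p$.

**Step 4: the result is in $P_{m+1}$.** Put $r=(p,(p_{k_i})_i,\delta)$. Here (C1) and (C2) hold by the choices in Step 3. For (C3), apply the first requirement at index $i+1+j$ with $h=i$:
$$\delta^{[i+1]}(j)=\delta(i+1+j)\ge b_{k_i}(j)\qquad(i,j\in\omega).$$
Since $b_{k_i}\in E(p_{k_i},S_p)$ and this set is upward closed, $\delta^{[i+1]}\in E(p_{k_i},S_p)$. So $r\in P_{m+1}$, and
$$\bigcup_is_{k_i}\subseteq\bigcup_iS_{p_{k_i}}\subseteq S_r\in\mathcal J_T.\qquad\square$$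

## 10. Proof of Theorem 1

**Step 1: $\mathcal J_T$ is an ideal.** We check the axioms. Closure under subsets and finite unions is immediate from the definition. Each node $u\in2^{<\omega}$ lies on some branch $y_x=S_x$, so all finite sets are in $\mathcal J_T$. Suppose $2^{<\omega}=S_{p_1}\cup\dots\cup S_{p_k}$. By (6.1), $2^\omega=[S_{p_1}]\cup\dots\cup[S_{p_k}]$, which is countable by Lemma 7, a contradiction.

**Step 2: $\mathcal J_T$ is $F_\sigma$.** We exhibit it as a countable union of compact sets. Fix $(m_1,\dots,m_k)$. The set of all $(s,p_1,\dots,p_k)\in2^{2^{<\omega}}\times P_{m_1}\times\dots\times P_{m_k}$ with $s\subseteq S_{p_1}\cup\dots\cup S_{p_k}$ is closed: for each node $u$, the condition "$u\notin s$ or $u\in S_{p_j}$ for some $j$" is clopen by continuity of $p\mapsto S_p$. Its projection to the first coordinate is compact. $\mathcal J_T$ is the union of these projections over the countably many tuples $(m_1,\dots,m_k)$.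

**Step 3: $\{y_x:x\in T\}$ is a sun set.** We check that no infinite part has a bound. Each $y_x=S_x$ is in $\mathcal J_T$. Let $A\subseteq T$ be infinite and suppose $\bigcup_{x\in A}y_x\subseteq S_{p_1}\cup\dots\cup S_{p_k}$. By (6.1), $A\subseteq\bigcup_j([S_{p_j}]\cap T)$, which is finite by Lemma 9, a contradiction.

**Step 4: lower bound.** By Fact 1, $\kappa=\mathrm{web}(\mathcal J_T)\ge\omega$. The map $x\mapsto y_x$ is injective, so Lemma 4 and Step 3 give $|T|\le\kappa$. Hence $\mathrm{web}(\mathcal J_T)\ge\max(\omega,|T|)$.

**Step 5: upper bound.** We cover $\mathcal J_T$ by $\max(\omega,|T|)$ web sets. For a finite sequence $\vec v=((m_1,a_1),\dots,(m_k,a_k))$ with $k\ge1$ and finite $a_j\subseteq T$, let $W_{\vec v}$ be the set of all $s$ with $s\subseteq s_1\cup\dots\cup s_k$ for some $s_j\in W_{m_j,a_j}$.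

Each $W_{\vec v}$ is a web set. Enumerate an infinite subset injectively, or a countably infinite part of it, as $(s^l)_{l\in\omega}$, with $s^l\subseteq s^l_1\cup\dots\cup s^l_k$ and $s^l_j\in W_{m_j,a_j}$. Apply Lemma 10 to $(s^l_1)_l$, then along the resulting subsequence to $(s^l_2)_l$, and so on. After $k$ applications we have an infinite set $H\subseteq\omega$ such that $\bigcup_{l\in H}s^l_j\in\mathcal J_T$ for each $j\le k$. Then $\bigcup_{l\in H}s^l$ is contained in a finite union of members of $\mathcal J_T$, so $\{s^l:l\in H\}$ is infinite and bounded.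

The sets $W_{\vec v}$ cover $\mathcal J_T$. If $s\subseteq S_{p_1}\cup\dots\cup S_{p_k}$ with $p_j\in P_{m_j}$, then $a_j=[S_{p_j}]\cap T$ is finite by Lemma 9, $S_{p_j}\in W_{m_j,a_j}$, and $s\in W_{\vec v}$. The number of $\vec v$ is at most $\max(\omega,|T|)$. So $\mathrm{web}(\mathcal J_T)\le\max(\omega,|T|)$. $\blacksquare$

*The two extreme cases.* For $T=2^\omega$ we get $\mathcal J_T=\mathrm{Br}$. Every $S_p$ is a union of branches, by induction on $m$, and $[S_p]$ is finite by Lemma 9, so $S_p$ is a finite union of branches; conversely all branches are in $\mathcal J_T$. For $T=\emptyset$, $\mathcal J_T$ is an $F_\sigma$-ideal with web number $\omega$ in which $\{y_x:x\in2^\omega\}\subseteq W_{0,\emptyset}$ is a web set, and $\mathcal J_\emptyset\subseteq\mathcal C$ by Lemma 7 and (6.1).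

## 11. Coanalytic sets of size $\omega_1$ and the proof of Theorem 2

**(a)** Let $\mathfrak d=\omega_1$. Then $\mathrm{web}(\mathcal J)>\omega$ iff $\mathrm{web}(\mathcal J)\ge\mathfrak d$, so Fact 3 is exactly the conjecture.

**Lemma 11.** Every $\Sigma^1_2$ set $D\subseteq2^\omega$ has the same cardinality as some coanalytic subset of $2^\omega$.

*Proof.* $D$ is the projection of a coanalytic $Q\subseteq2^\omega\times2^\omega$. By the Novikov–Kondô uniformization theorem there is a coanalytic $T\subseteq Q$ that is the graph of a function with domain $D$. The projection to the first coordinate is a bijection from $T$ to $D$. Identify $2^\omega\times2^\omega$ with $2^\omega$ by a homeomorphism. $\square$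

**(b)** Let $\mathfrak d>\omega_1$ and $\omega_1^{L[a]}=\omega_1$.

**Step 1: a coanalytic set of size $\omega_1$.** By Gödel, $2^\omega\cap L[a]$ is $\Sigma^1_2(a)$ and $L[a]\models\mathrm{CH}$. A bijection in $L[a]$ between its reals and $\omega_1^{L[a]}$ shows
$$|2^\omega\cap L[a]|=|\omega_1^{L[a]}|=\omega_1.\tag{11.1}$$
By Lemma 11 there is a coanalytic $T$ with $|T|=\omega_1$.

**Step 2: the counterexample.** By Theorem 1, $\mathcal J_T$ is an $F_\sigma$-ideal with $\mathrm{web}(\mathcal J_T)=\omega_1>\omega$. As $\omega_1<\mathfrak d$, Fact 3 gives $\emptyset\times\mathrm{Fin}\not\le_T\mathcal J_T$.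

**(c)** Assume ZFC is consistent. We need one model for each side.

**Step 1: a model of the conjecture.** In $L$, CH holds, so $\mathfrak d=\omega_1$ and (a) applies.

**Step 2: a model of its negation.** Let $G$ add $\omega_2$ Cohen reals to $L$, by finite partial functions from $\omega_2\times\omega$ to $\omega$. The forcing is ccc, so cardinals are preserved; in particular $\omega_1^L=\omega_1$ in $L[G]$. It is standard that $\mathfrak d\ge\mathrm{cov}(\mathcal M)=\omega_2$ there, and $\mathfrak d\ge\omega_2$ can also be seen directly. Let $\Gamma\subseteq\omega^\omega\cap L[G]$ have size $\omega_1$. By the ccc, each member of $\Gamma$ has a name involving only countably many of the $\omega_2$ coordinates, so there is $A\subseteq\omega_2$ of size $\omega_1$ in $L$ with $\Gamma\subseteq L[G{\restriction}A]$. For $\xi\in\omega_2\setminus A$ the $\xi$-th generic function $c_\xi\in\omega^\omega$ is Cohen over $L[G{\restriction}A]$. For each $f\in\Gamma$ and $n_0\in\omega$ it is dense to have $c_\xi(n)>f(n)$ for some $n\ge n_0$. So no $f\in\Gamma$ dominates $c_\xi$, and $\Gamma$ is not a dominating family. Thus $\mathfrak d>\omega_1=\omega_1^L$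 in $L[G]$, and (b) with $a=\emptyset$ (the constant sequence $\bar0$) shows that the conjecture fails in $L[G]$. $\blacksquare$

## 12. Proof of Theorem 3

**Part 1.** Let $D$ be an infinite $\Sigma^1_2$ set. Lemma 11 gives a coanalytic $T$ with $|T|=|D|$, and $\mathrm{web}(\mathcal J_T)=\max(\omega,|D|)=|D|$ by Theorem 1.

**Part 2, first equivalence.** By Fact 3 and Theorem 1, $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T$ iff $\max(\omega,|T|)\ge\mathfrak d$. As $\mathfrak d>\omega$, this says $|T|\ge\mathfrak d$.

**Part 2, second equivalence, from $\kappa\le|T|$ to the reduction.** Choose distinct $x_\xi\in T$ for $\xi<\kappa$ and put $f(A)=\bigcup_{\xi\in A}y_{x_\xi}$ for $A\in[\kappa]^{<\omega}$. An unbounded $\mathcal A\subseteq[\kappa]^{<\omega}$ has infinite union, so $\bigcup f[\mathcal A]$ contains infinitely many of the $y_{x_\xi}$. By the sun property it is not in $\mathcal J_T$, so $f[\mathcal A]$ is unbounded.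

**Part 2, second equivalence, from the reduction to $\kappa\le|T|$.** Let $f:[\kappa]^{<\omega}\to\mathcal J_T$ send unbounded sets to unbounded sets. For every infinite $A\subseteq\kappa$ the family $\{\{\xi\}:\xi\in A\}$ is unbounded in $[\kappa]^{<\omega}$, so $\{f(\{\xi\}):\xi\in A\}$ is unbounded in $\mathcal J_T$. Therefore $\xi\mapsto f(\{\xi\})$ is finite-to-one, because a one-element family is bounded; so its range $\mathcal S$ has size $\kappa$. An infinite subset of $\mathcal S$ is of the form $\{f(\{\xi\}):\xi\in A\}$ with $A$ infinite, hence unbounded; so $\mathcal S$ is a sun set. By Lemma 4 and Theorem 1, $\kappa\le\mathrm{web}(\mathcal J_T)=\max(\omega,|T|)$. As $\kappa$ is uncountable, $\kappa\le|T|$.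

**Part 3, sufficiency.** If $\mathfrak d=\omega_1$, use Theorem 2(a). Now suppose $\omega_1^{L[a]}<\omega_1$ for all $a\in2^\omega$. The implication from $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T$ to $\mathrm{web}(\mathcal J_T)>\omega$ always holds, by Fact 3. For the other one let $\mathrm{web}(\mathcal J_T)>\omega$. By Theorem 1, $T$ is uncountable. Being coanalytic, $T$ is $\Sigma^1_2(a)$ for some $a$. As in (11.1), $|2^\omega\cap L[a]|=|\omega_1^{L[a]}|$, now countable, so $T\not\subseteq L[a]$. By the Mansfield–Solovay theorem, a $\Sigma^1_2(a)$ set not contained in $L[a]$ has a perfect subset. So $|T|=2^{\aleph_0}\ge\mathfrak d$, and $\emptyset\times\mathrm{Fin}\le_T\mathcal J_T$ by Part 2.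

**Part 3, necessity.** Suppose neither alternative holds. Since $\mathfrak d\ge\omega_1$, we have $\mathfrak d>\omega_1$. Since $\omega_1^{L[a]}\le\omega_1$ always, there is $a$ with $\omega_1^{L[a]}=\omega_1$. The ideal $\mathcal J_T$ from the proof of Theorem 2(b) then violates the conjecture.

**Part 3, the last sentence.** The ideals $\mathcal J_T$ are $F_\sigma$-ideals, so the full conjecture implies the conjecture for all of them, and hence "$\mathfrak d=\omega_1$ or $\forall a\,(\omega_1^{L[a]}<\omega_1)$". $\blacksquare$
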